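# Making a Countryman line minimal without adding reals

## 1. Countryman lines become minimal in a totally proper extension

**Theorem A (ZFC).** Let $\mathbf C$ be a Countryman line. There is a forcing notion $\mathbb P$ such that for all sufficiently large regular $\theta$, every countable $M\prec H(\theta)$ containing $\mathbb P$, $\mathbf C$ and the auxiliary objects fixed in Sections 2 and 3, and every $p\in\mathbb P\cap M$, there is a decreasing sequence below $p$ of conditions in $M$ which meets every dense open set $D\in M$ of $\mathbb P$ and has a lower bound in $\mathbb P$. Hence $\mathbb P$ is proper and adds no new $\omega$-sequences of ground model elements, in particular no reals. In $V^{\mathbb P}$, $\mathbf C$ embeds into each of its uncountable suborders.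

This answers, positively, a question from the paper "Structural Analysis of Aronszajn Trees" (http://pi.math.cornell.edu/~justin/Ftp/structure_Atree.pdf): if $\mathbf C$ is a Countryman line, is there a proper forcing which makes $\mathbf C$ minimal and which does not add reals? Throughout, $V$ is the ground model and "embeds" means: by a strictly increasing map.

**Definition.** A linear order is *separable* if it has a countable subset that meets each of its nonempty open intervals (endpoints in the order or $\pm\infty$). A linear order $L$ is an *Aronszajn line* if it is uncountable, contains no uncountable separable suborder, and neither $\omega_1$ nor $\omega_1^{\ast}$ embeds into $L$.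

**Definition.** A *Countryman line* is an uncountable linear order $\mathbf C$ whose square $\mathbf C^2$, ordered coordinatewise ($(x,y)\le(x',y')$ iff $x\le x'$ and $y\le y'$), is a union of countably many chains.

**Definition.** An uncountable linear order $L$ is *minimal* if $L$ embeds into every uncountable suborder of itself.

To get a feeling for the second definition, note that two points $(x,y),(x',y')$ with $x<x'$ and $y>y'$ are incomparable. So the graph of a strictly decreasing function meets every chain in at most one point. For instance $\mathbb R$ is not Countryman: the antidiagonal $\{(x,-x)\}$ is uncountable and meets each chain at most once. The same idea, used a little more cleverly, gives the following standard fact.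

**Proposition 1.1.** Every Countryman line is an Aronszajn line.

*Proof.* Let $\mathbf C^2=\bigcup_kK_k$ with chains $K_k$, and let $X\subseteq\mathbf C$ be uncountable. For $x\in X$ choose $k(x)$ such that $Y_x=\{y\in X:(x,y)\in K_{k(x)}\}$ is uncountable. If $x<x'$ in $X$ and $k(x)=k(x')$, then for $y\in Y_x$, $y'\in Y_{x'}$ the points $(x,y),(x',y')$ are comparable, so $y\le y'$. Thus $Y_x\le Y_{x'}$ elementwise.

Choose $x<x'$ in $X$ with $k(x)=k(x')$. If $X$ had type $\omega_1$, the uncountable set $Y_x$ would be unbounded in $X$ and would have an element above some element of $Y_{x'}$. If $X$ had type $\omega_1^{\ast}$, the set $Y_{x'}$ would be unbounded below and would have an element below some element of $Y_x$. Both are impossible. If $X$ had a countable dense set $D$, we could pick for each $x$ three points $y_1<y_2<y_3$ of $Y_x$ and $d(x)\in D\cap(y_1,y_3)$. Choose $x<x'$ with the same $k$ and the same $d$. Then $Y_x$ has an element above $d$ and $Y_{x'}$ has an element below $d$, again impossible. $\square$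

As for minimality, the easiest example is $\omega_1$: each uncountable subset of $\omega_1$ has type $\omega_1$. By contrast $\omega_1+\omega_1^{\ast}$ is not minimal, since it does not embed into its suborder $\omega_1$, which has no infinite descending sequence. The analogue of the second example for Countryman lines shows that the hypothesis of Theorem A cannot be relaxed.

**Proposition 1.2 (sharpness).** "Countryman" cannot be weakened to "Aronszajn" in Theorem A. If $\mathbf C$ is Countryman, then the Aronszajn line $\mathbf C+\mathbf C^{\ast}$ is not minimal in any outer model $W\supseteq V$ with $\omega_1^W=\omega_1^V$, whether or not reals are added.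

*Proof.* First, $\mathbf C+\mathbf C^{\ast}$ is Aronszajn. A copy of $\omega_1$ or $\omega_1^{\ast}$ would have uncountable intersection with one summand, giving a copy of $\omega_1$ or $\omega_1^{\ast}$ there; but $\mathbf C$ is Aronszajn, and so is $\mathbf C^{\ast}$, because the definition is symmetric. Let $X\subseteq\mathbf C+\mathbf C^{\ast}$ be uncountable with a countable dense set $D$, and let $X_0$ be an uncountable intersection of $X$ with a summand. A nonempty interval of $X_0$ with endpoints in $X_0$ contains a point of $D$, which lies in $X_0$ as it is between two points of $X_0$. Since the cofinality and coinitiality of $X_0$ are countable, adding to $D\cap X_0$ a countable cofinal and a countable coinitial subset of $X_0$ gives a countable dense subset of $X_0$, a contradiction.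

Now let $W$ be as stated. Then $\mathbf C$ is uncountable in $W$, so minimality would give an embedding of $\mathbf C+\mathbf C^{\ast}$ into $\mathbf C$ in $W$, hence a strictly decreasing $f:\mathbf C\to\mathbf C$. Its graph is uncountable and meets every chain of $\mathbf C^2$ in at most one point, while $\mathbf C^2$ is covered by countably many chains. $\square$

**Why the "Hence" in Theorem A holds.** A condition $q$ is $(M,\mathbb P)$-generic if $D\cap M$ is predense below $q$ for each dense open $D\in M$; properness asks for such a $q\le p$ for every $p\in\mathbb P\cap M$, and it suffices to test models $M$ that contain a fixed parameter. If a decreasing sequence of conditions in $M$ meets each $D\in M$ and $q$ is a lower bound, then $q$ is below an element of $D\cap M$ for each $D$, so $q$ is generic. Moreover, suppose $p$ forces that $\tau$ is an $\omega$-sequence of elements of a ground model set. Take $M\ni p,\tau$. For each $n$ the set of conditions that decide $\tau(n)$ or are incompatible with $p$ is dense open and in $M$. So the lower bound $q\le p$ decides all $\tau(n)$, and forces $\tau$ to be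 in $V$. In particular no reals are added and $\omega_1$ is preserved.

Here is the route. Sections 2 and 3 replace $\mathbf C$ by a tree $T$ and reduce minimality to maps between levels of $T$. Section 5 tries the obvious forcing and finds the point where it stops. Sections 6 to 11 repair it. Section 12 adds a second theorem.

## 2. The lexicographic square and its filtration by countable sets

Put $L=\mathbf C\times_{lex}\mathbf C$. We work in $L$ and not in $\mathbf C$ so that each $c\in\mathbf C$ carries an uncountable piece $\{c\}\times\mathbf C$ of its own; this is used in Proposition 3.2.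

**Lemma 2.1.** Each finite power $\mathbf C^n$, ordered coordinatewise, is a countable union of chains. The line $L$ is Countryman.

*Proof.* Let $\mathbf C^2=\bigcup_kK_k$ with chains $K_k$. For $n=1$ there is nothing to do. Let $n\ge2$ and colour $x\in\mathbf C^n$ by indices $k_{rs}$ with $(x_r,x_s)\in K_{k_{rs}}$, $r<s$. There are countably many colours. If $x,y$ have the same colour and are not comparable, there are $r,s$ with $x_r<y_r$ and $x_s>y_s$. Then $(x_r,x_s),(y_r,y_s)$ (or, if $s<r$, the reversed pairs) are incomparable elements of one chain, a contradiction. So each colour class is a chain.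

The bijection $(a,b,d,e)\mapsto((a,b),(d,e))$ from $\mathbf C^4$ onto $L^2$ preserves $\le$, because $a\le a'$ and $b\le b'$ imply $(a,b)\le_{lex}(a',b')$. Images of chains are chains, so $L^2$ is a countable union of chains. $\square$

So $L$ is an Aronszajn line. Fix $c_0\in\mathbf C$ and identify $\mathbf C$ with $\mathbf C\times\{c_0\}\subseteq L$.

**Definition.** For $D\subseteq L$ let $\sim_D$ be the relation on $L\setminus D$ of determining the same cut of $D$.

For example, in $\mathbb R$ with $D=\mathbb Z$ the classes are the intervals $(n,n+1)$; with $D=\mathbb Q$ they are the singletons of irrationals, uncountably many. No element of $D$ lies between two elements of one class, so the classes are convex in $L$. The second example cannot happen in $L$: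

**Lemma 2.2.** If $D\subseteq L$ is countable, there are only countably many $\sim_D$-classes.

*Proof.* Otherwise let $S$ be $D$ plus one point from each class, an uncountable set. Let $D'\supseteq D$ be the countable set obtained by adding a point of $S\cap(a,b)$ for all $a<b$ in $D\cup\{\pm\infty\}$ with $S\cap(a,b)\neq\emptyset$. We show that $D'$ is dense in $S$. Let $a,b\in S\cup\{\pm\infty\}$ and $e\in S\cap(a,b)$. If $e\in D$, or if $a,b\in D\cup\{\pm\infty\}$, then $(a,b)\cap D'\ne\emptyset$. Otherwise $e$ and one of the endpoints are elements of $S\setminus D$ in different classes, so an element of $D$ lies between them, hence in $(a,b)$. So $S$ is uncountable and separable, a contradiction. $\square$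

**Filtration.** Let $L_0=\emptyset$, let $L_{\alpha+1}$ be $L_\alpha$ plus one point from each $\sim_{L_\alpha}$-class, and take unions at limits. Write $\sim_\alpha$ for $\sim_{L_\alpha}$. By Lemma 2.2 each $L_\alpha$ ($\alpha<\omega_1$) is countable.

**Lemma 2.3.** $\bigcup_{\alpha<\omega_1}L_\alpha=L$.

*Proof.* Suppose $c$ is missed. Let $p_\alpha\in L_{\alpha+1}$ be the point chosen from the $\sim_\alpha$-class of $c$. Suppose $p_\alpha<c$ for uncountably many $\alpha$. For such $\alpha<\alpha'$ we have $p_\alpha\in L_{\alpha'}$, $p_\alpha<c$ and $p_{\alpha'}\sim_{\alpha'}c$, so $p_\alpha<p_{\alpha'}$. Thus $\omega_1$ embeds into $L$. In the other case $\omega_1^{\ast}$ does. Both are impossible. $\square$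

For $a\in L$ let $ht(a)=\alpha$ iff $a\in L_{\alpha+1}\setminus L_\alpha$.

## 3. The tree of uncountable classes and its partial maps

**Partial maps of $L$.** We cut $L^2$ into countably many partial injections, so that every pair of points of the same height is in one of them. Let $L^2=\bigcup_kK'_k$ (chains) and fix injections $e_\alpha:L_{\alpha+1}\setminus L_\alpha\to\omega$. For $k,i,j\in\omega$ let $H_{kij}$ be the set of $(a,b)\in K'_k$ with $ht(a)=ht(b)=\alpha$ for some $\alpha$, $e_\alpha(a)=i$, $e_\alpha(b)=j$. It has at most one pair for each $\alpha$, so distinct pairs differ in both coordinates. Being a chain, it is a strictly increasing partial injection $L\rightharpoonup L$. Enumerate these maps as $H_n$, $n\in\omega$. They preserve $ht$, and every $(a,b)$ with $ht(a)=ht(b)$ belongs to some $H_n$.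

**Lemma 3.1.** There is a club of $\zeta<\omega_1$ such that for all $n$ and $a,a'\in\mathrm{dom}\,H_n\setminus L_\zeta$: $a\sim_\zeta a'\iff H_n(a)\sim_\zeta H_n(a')$.

*Proof.* The set of $\zeta=N\cap\omega_1$, for countable $N\prec H(\theta)$ containing all relevant objects, contains a club. Fix such $N$ and $\zeta$. Then $N\cap L=L_\zeta$: for $\alpha<\zeta$ the set $L_\alpha\in N$ is countable, hence $L_\alpha\subseteq N$; and if $a\in N\cap L$ then $ht(a)\in N\cap\omega_1=\zeta$, so $a\in L_\zeta$.

Let $a<a'$ in $\mathrm{dom}\,H_n\setminus L_\zeta$ with $H_n(a)\not\sim_\zeta H_n(a')$. The images are not in $L_\zeta$ as $H_n$ preserves $ht$, so there is $c\in L_\zeta$ with $H_n(a)<c<H_n(a')$. The set $I=\{d\in\mathrm{dom}\,H_n:H_n(d)<c\}$ is in $N$. It is an initial segment of $\mathrm{dom}\,H_n$ and has countable cofinality, since $\omega_1$ does not embed into $L$. So some countable cofinal subset of $I$ is an element, hence a subset, of $N$. Since $a\in I\setminus N$, there is $d\in I\cap N\subseteq L_\zeta$ with $a<d$. As $a'\notin I$, $d<a'$. So $a\not\sim_\zeta a'$. The same argument for $H_n^{-1}$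 gives the other direction. $\square$

The equivalence holds trivially at $\zeta=0$, since $\sim_0$ has one class. Let $E$ be a club of limit ordinals as in Lemma 3.1 together with $0$, enumerated increasingly and continuously as $\{\varepsilon_\nu:\nu<\omega_1\}$.

**Definition.** Let $T_\nu$ be the set of *uncountable* $\sim_{\varepsilon_\nu}$-classes, and $T=\bigcup_\nu T_\nu$, elements being tagged with their level $ht(t)=\nu$. For $\alpha\le\beta$, each $t\in T_\beta$ is contained in a unique $\sim_{\varepsilon_\alpha}$-class, which is uncountable; call it $t|\alpha\in T_\alpha$ and say that $t$ *extends* $t|\alpha$. Order each $T_\alpha$ as a family of disjoint convex sets. For $u\in T_\alpha$ let $h_n(u)=v$ iff $v\in T_\alpha$ and $H_n(a)\in v$ for some $a\in u\cap\mathrm{dom}\,H_n$.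

For instance $T_0=\{L\}$. The properties we need are these.

* **(T1)** Levels are countable (Lemma 2.2). Each $t\in T_\alpha$ has extensions at all higher levels $\beta$: $t\setminus L_{\varepsilon_\beta}$ is uncountable and is a union of countably many $\sim_{\varepsilon_\beta}$-classes, so one of these is uncountable.
* **(T2)** For $u,v$ on the same level, $u|\alpha<v|\alpha$ implies $u<v$, since $u\subseteq u|\alpha$ and $v\subseteq v|\alpha$. Hence $u<v$ implies $u|\alpha\le v|\alpha$.
* **(T3)** If $\delta$ is a limit and $x\neq y$ are in $T_\delta$, then $x|\gamma\ne y|\gamma$ for some $\gamma<\delta$: $x,y$ are separated by some $c\in L_{\varepsilon_\delta}=\bigcup_{\gamma<\delta}L_{\varepsilon_\gamma}$, and if $c\in L_{\varepsilon_\gamma}$, then elements of $x$ and $y$ are not $\sim_{\varepsilon_\gamma}$-equivalent.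
* **(T4)** There is no uncountable branch. Given one, $(t_\nu)_{\nu<\omega_1}$, pick $a_\nu\in t_\nu$ and inductively choose $\nu_\zeta$ ($\zeta<\omega_1$) increasing with $a_{\nu_\zeta}\in L_{\varepsilon_{\nu_{\zeta'}}}$ for $\zeta<\zeta'$. The sets $t_{\nu_{\zeta'}}$, $\zeta'>\zeta$, decrease and lie on one fixed side of $a_{\nu_\zeta}$. The side is the same for uncountably many $\zeta$, and the corresponding $a_{\nu_\zeta}$ form a copy of $\omega_1$ or $\omega_1^{\ast}$ in $L$, a contradiction.
* **(H1)** Each $h_n$ is a level preserving partial map $T\rightharpoonup T$, well defined and strictly increasing on each level: by Lemma 3.1, equivalent elements of $\mathrm{dom}\,H_n$ have equivalent images, and if $a<a'$ are inequivalent, then $H_n(a)<H_n(a')$ are inequivalent.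
* **(H2)** If $h_n(u)=v$, then $h_n(u|\gamma)=v|\gamma$ for all $\gamma\le ht(u)$: if $a\in u$ and $H_n(a)\in v$, then $a\in u|\gamma$ and $H_n(a)\in v|\gamma\in T_\gamma$.
* **(H3)** For $x,y\in T_\nu$ there is $n$ with $h_n(x)=y$: with $\zeta=\varepsilon_\nu$, the set $L_{\zeta+1}\setminus L_\zeta$ contains some $a\in x$ and some $b\in y$, and $(a,b)\in H_n$ for some $n$.

**Definition.** A *pruned tree* is a nonempty $B\subseteq T$ closed under restriction in which every element has extensions in $B$ at all higher levels. Write $B_\beta=B\cap T_\beta$.

For example $T$ is pruned by (T1). The next proposition says what kind of map we want to force.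

**Proposition 3.2.** Let $W\supseteq V$ be an outer model with $\omega_1^W=\omega_1^V$, let $X\in W$ be an uncountable subset of $\mathbf C\subseteq L$, and let $Y=\{t\in T:t\cap X\text{ is uncountable in }W\}$.

(a) $Y$ is closed under restriction and meets every level of $T$.

(b) Suppose that in $W$ there are an unbounded $U\subseteq\omega_1$ and strictly increasing maps $f_\alpha:T_\alpha\to Y\cap T_\alpha$ ($\alpha\in U$) with $f_{\alpha'}(x)|\alpha=f_\alpha(x|\alpha)$ for $\alpha\le\alpha'$ in $U$, $x\in T_{\alpha'}$. Then $\mathbf C$ embeds into $X$ in $W$.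

*Proof.* (a) Closure is clear as $t\subseteq t|\alpha$. For a level $\nu$, the set $X\setminus L_{\varepsilon_\nu}$ is uncountable and is divided into countably many pieces by the $\sim_{\varepsilon_\nu}$-classes, so some class meets $X$ in an uncountable set. This class is uncountable, also in $V$, hence is in $T_\nu$.

(b) *Step 1: attach to each $c\in\mathbf C$ a node of $T$ inside $\{c\}\times\mathbf C$.* There are $a<b$ in $\mathbf C$ with $(a,b)_{\mathbf C}$ uncountable in $V$: otherwise, since the cofinality and coinitiality of $\mathbf C$ are countable, $\mathbf C$ would be a countable union of countable intervals. For $c\in\mathbf C$ choose $\gamma_c\in U$ with $(c,a),(c,b)\in L_{\varepsilon_{\gamma_c}}$. The set $\{c\}\times(a,b)$ is an uncountable interval of $L$ with endpoints in $L_{\varepsilon_{\gamma_c}}$, so $(\{c\}\times(a,b))\setminus L_{\varepsilon_{\gamma_c}}$ is a union of countably many $\sim_{\varepsilon_{\gamma_c}}$-classes, one of which is uncountable in $V$. So there is $u_c\in T_{\gamma_c}$ with $u_c\subseteq\{c\}\times\mathbf C$. Choose $g(c)\in f_{\gamma_c}(u_c)\cap X$, which is possible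 since $f_{\gamma_c}(u_c)\in Y$.

*Step 2: $g:\mathbf C\to X$ is strictly increasing.* Let $c<d$, and first let $\gamma:=\gamma_c\le\gamma_d$. If $u_d|\gamma=u_c$, then $u_d\subseteq u_c$, impossible since $u_d\subseteq\{d\}\times\mathbf C$ and $u_c\subseteq\{c\}\times\mathbf C$. So $u_c$ and $u_d|\gamma$ are distinct elements of $T_\gamma$, and as $u_c<u_d\subseteq u_d|\gamma$ pointwise, $u_c<u_d|\gamma$. Hence $f_\gamma(u_c)<f_\gamma(u_d|\gamma)=f_{\gamma_d}(u_d)|\gamma\supseteq f_{\gamma_d}(u_d)$, and $g(c)<g(d)$. If $\gamma:=\gamma_d\le\gamma_c$, then likewise $u_c|\gamma<u_d$, and $f_{\gamma_c}(u_c)\subseteq f_{\gamma_c}(u_c)|\gamma=f_\gamma(u_c|\gamma)<f_\gamma(u_d)$, so $g(c)<g(d)$. $\square$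

With $\mathbf C$ alone Step 1 would have nothing to use: a point $c$ eventually enters the countable sets of the filtration and then lies in no class, so no node would belong to $c$ alone.

## 4. Rich sets of extensions

**Definition.** A linear order is *rich* if it contains a suborder isomorphic to $\mathbb Q$. A *$\mathbb Q$-chain* is a set $\{v^q:q\in\mathbb Q\}$ with $v^q<v^{q'}$ for $q<q'$.

A superset of a rich set is rich, and a rich set minus finitely many points is rich (some open interval of $\mathbb Q$ misses them). Every countable linear order embeds into every rich one.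

**Lemma 4.1.** Let $B$ be pruned and $u\in B$. For all sufficiently large $\beta<\omega_1$, the set $\{v\in B_\beta:v\text{ extends }u\}$ is rich.

*Proof.* By (T4), every $w\in B$ has two distinct extensions in $B$ on some common level, as otherwise its extensions would form an uncountable branch. Splitting one of the two again and extending the other, we get three distinct extensions in $B$ on a common level. Let $\beta_0>ht(u)$ be a limit such that for $w\in B$ of level $<\beta_0$ this happens below $\beta_0$; it exists because levels are countable. Let $\beta\ge\beta_0$.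

Put $w_\emptyset=u$. Given $w_\sigma$ ($\sigma\in2^{<\omega}$) of level $<\beta_0$, take extensions $w^-<w^0<w^+$ of it in $B$ on a common level $<\beta_0$, let $w_{\sigma0}=w^-$, $w_{\sigma1}=w^+$, and let $c_\sigma\in B_\beta$ extend $w^0$. By (T2) everything in $T_\beta$ over $w_{\sigma0}$ is below $c_\sigma$, and everything over $w_{\sigma1}$ is above it. So the $c_\sigma$ are distinct, and $\{c_\sigma\}$ has no endpoints, as $c_{\sigma0}<c_\sigma<c_{\sigma1}$. It is dense: for $c_\sigma<c_\tau$, an element strictly between is $c_{\tau0}$ if $\tau\supseteq\sigma1$, $c_{\sigma1}$ if $\sigma\supseteq\tau0$, and $c_{\sigma\wedge\tau}$ if $\sigma,\tau$ are incomparable ($\sigma\wedge\tau$ is the longest common initial segment). No other case is possible. So $\{c_\sigma\}\cong\mathbb Q$. $\square$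

The next lemma is a two-sided version around a branch which a countable model cannot see.

**Lemma 4.2.** Let $M\prec H(\theta)$ be countable with the objects of Sections 2 and 3 in $M$, $\delta=M\cap\omega_1$, $B\in M$ pruned, $s\in B_\delta$, $\beta_1<\delta$. For all sufficiently large $\beta<\delta$, the sets of $v\in B_\beta$ extending $s|\beta_1$ with $v<s|\beta$, respectively $v>s|\beta$, are rich.

*Proof.* Let $Z$ be the set of $u\in B$ extending $s|\beta_1$ such that no $u'>u$ in $B$ on the same level extends $s|\beta_1$. As $s|\beta_1\in T_{\beta_1}\subseteq M$, $Z\in M$. It has at most one element per level. It is closed under restriction to levels $\gamma\ge\beta_1$: if $u'>u|\gamma$, $u'\in B_\gamma$, extends $s|\beta_1$, then an extension of $u'$ in $B$ on the level of $u$ is above $u$ by (T2).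

If $s|\gamma\in Z$ for all $\gamma\in[\beta_1,\delta)$, then by elementarity $Z$ meets all levels $\ge\beta_1$, so $Z$ yields an uncountable branch, contradicting (T4). So there are $\gamma\in[\beta_1,\delta)$ and $u'\in B_\gamma$ extending $s|\beta_1$ with $u'>s|\gamma$. Now $u'\in M$, and by Lemma 4.1 and elementarity there is $\beta_0\in[\gamma,\delta)$ such that for all $\beta\ge\beta_0$ the set of extensions of $u'$ in $B_\beta$ is rich. For $\beta<\delta$ these are above $s|\beta$ by (T2). The other side is symmetric. $\square$

We also need to place countable orders inside a $\mathbb Q$-chain so thinly that no cut of interest gets filled up.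

**Lemma 4.3.** For every countable $S_0\subseteq\mathbb R$ there is $D\subseteq\mathbb Q\cap(0,1)$, $D\cong\mathbb Q$, with no accumulation point in $S_0$.

*Proof.* The interval $(0,1)$ contains uncountably many pairwise disjoint Cantor sets (a Cantor set is homeomorphic to its square), so one of them, $K$, is disjoint from $S_0$. Let $D$ consist of one rational from each bounded complementary interval of $K$. These intervals are ordered in type $\mathbb Q$. A point outside $K$ has a neighbourhood (its complementary interval) with at most one point of $D$, so accumulation points of $D$ lie in $K$. $\square$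

**Lemma 4.4.** Let $\{v^q:q\in\mathbb Q\}$ be a $\mathbb Q$-chain in a linear order, $\xi$ a strictly increasing map from it into a linear order $O$, $o\in O$, and $z(o)=\sup\{q:\xi(v^q)\le o\}\in[-\infty,\infty]$. Let $D\subseteq\mathbb Q$ be bounded, with $z(o)$ not an accumulation point of $D$, and $o\neq\xi(v^q)$ for $q\in D$. Put $D^-=\{q\in D:\xi(v^q)<o\}$ and $D^+=D\setminus D^-$. Then some nonempty open interval of $\mathbb R$ lies strictly between $D^-$ and $D^+$.

*Proof.* Let $z=z(o)$. Then $D^-\subseteq(-\infty,z]$ and $D^+\subseteq[z,\infty)$. If $z\in\mathbb R$, take $\epsilon>0$ with $D\cap(z-\epsilon,z+\epsilon)\subseteq\{z\}$ and use $(z-\epsilon,z+\epsilon)$, $(z,z+\epsilon)$ or $(z-\epsilon,z)$ according to $z\notin D$, $z\in D^-$, $z\in D^+$. If $z=-\infty$, then $D^-=\emptyset$, and if $z=\infty$, then $D^+=\emptyset$; in both cases use that $D$ is bounded. $\square$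

## 5. The forcing with a single target tree, and where it stops

Fix a pruned tree $B$. In view of Proposition 3.2 the natural forcing is $\mathbb P_B$: conditions are pairs $p=(\alpha_p,f^p)$ with $f^p:T_{\alpha_p}\to B_{\alpha_p}$ strictly increasing, and $q\le p$ iff $\alpha_q\ge\alpha_p$ and $f^q(u)|\alpha_p=f^p(u|\alpha_p)$ for $u\in T_{\alpha_q}$. Conditions extend to arbitrarily high levels: by Lemma 4.1, for large $\beta$ each set $\{v\in B_\beta:v|\alpha_p=f^p(y)\}$, $y\in T_{\alpha_p}$, is rich, so the countable fibre $\{u\in T_\beta:u|\alpha_p=y\}$ embeds into it. By (T2) these embeddings fit together.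

**Limits.** The forcing $\mathbb P_B$ is not countably closed. Let $M$ be a countable elementary submodel containing $B$ and the earlier objects, $\delta=M\cap\omega_1$, $x\in T_\delta$, and enumerate $B_\delta=\{s_n:n<\omega\}$. Build a descending sequence with levels $\alpha_n<\delta$ converging to $\delta$, such that $f^{p_{n+1}}(x|\alpha_{n+1})\ne s_n|\alpha_{n+1}$: the thresholds of Lemma 4.1 for the elements of $B_{\alpha_n}$ are bounded below $\delta$ by elementarity, and in the fibre over $x|\alpha_n$ we use the rich set minus the point $s_n|\alpha_{n+1}$. If $q$ were a lower bound, take $w\in T_{\alpha_q}$ extending $x$. Then $f^q(w)|\delta$ is some $s_n$, and $s_n|\alpha_{n+1}=f^{p_{n+1}}(x|\alpha_{n+1})$, a contradiction.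

The cure is to plan ahead. For each $x\in T_\delta$ we decide at a finite stage that $x$ will go to some $s\in B_\delta$ compatible with the current condition, and from then on keep $f^{p_n}(x|\alpha_n)=s|\alpha_n$. By (H3) the decision has the form $s=h_l(x)$.

**Dense sets.** Now suppose $p\in\mathbb P_B\cap M$ and we have made the promise $f(x)=h_l(x)$. Let $D\in M$ be dense open. We need $q\le p$ in $D\cap M$ with $f^q(x|\alpha_q)=h_l(x|\alpha_q)$. The model $M$ does not know $x$, only its restrictions $x|\gamma$, $\gamma<\delta$. Suppose there is no such $q$. Then every $x|\gamma$, $\alpha_p\le\gamma<\delta$, belongs to the set $Z\in M$ of all $u$ with $u|\alpha_p=x|\alpha_p$, $h_l(u)\in B$, and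
$$\text{no } q\le p \text{ in } D \text{ with } \alpha_q\le ht(u) \text{ satisfies } f^q(u|\alpha_q)=h_l(u|\alpha_q).$$
So $Z$ has elements at all levels $\ge\alpha_p$. We would have a contradiction if some $p'\le p$ guaranteed that each $q\le p'$ has a $u\in Z$ of level $\alpha_q$ with $f^q(u)=h_l(u)$: take $q\in D$ below $p'$. But no condition of $\mathbb P_B$ gives any such guarantee: *every $p'$ has an extension $q$ with $f^q(u)\neq h_l(u)$ for all $u\in T_{\alpha_q}\cap\mathrm{dom}\,h_l$.* Indeed, choose $\beta$ as above and define $f^q$ on each fibre along an enumeration $u_0,u_1,\dots$, with values in a $\mathbb Q$-chain; the value at $u_k$ has to lie in an open interval of the chain given by the earlier values, which has infinitely many points, so it can avoid $h_l(u_k)$. This is the exact point where the approach stops: the bad set $Z$ is large, but $\mathbb P_B$ cannot use it.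

**Laws as part of a condition.** The way out is to let a condition contain a *second* function $f_i:T_\alpha\to Z_\alpha$, together with the law that $f(f_i(x))=h_l(f_i(x))$ for all $x$. Once $f_i$ has been added, every further condition $q$ agrees with $h_l$ at the points $f_i^q(x)\in Z$, so no further condition is in $D$, which is absurd. Hence either the promise can be kept while entering $D$, or a new function can be added which makes entering $D$ impossible; the second alternative does not occur.

Two things must be arranged. First, there are finitely many promises $f_{i_k}(x_k)=h_{l_k}(x_k)$ at a time, concerning several functions. Take one $s\in T_\delta$ and write $x_k=h_{n_k}(s)$, by (H3). Then one node $u$, thought of as an approximation of $s$, codes all points $h_{n_k}(u)$, and the law becomes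
$$f_{i_k}\bigl(h_{n_k}(f_i(x))\bigr)=h_{l_k}\bigl(h_{n_k}(f_i(x))\bigr).$$
Second, the new functions need promises at limits too, so there will be functions whose laws concern functions which have laws themselves. The index $i$ must record the finite data $(i_k,n_k,l_k)$ and the tree of allowed values. One forcing of this kind will handle all uncountable $X\subseteq\mathbf C$ of the extension at once, because the dichotomy just described can be applied to a name for the tree $Y$ of Proposition 3.2 instead of $D$. No iteration is needed.

## 6. Names, laws, conditions and clusters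

**Definition (names).** By recursion on a finite rank, a *name* is $i=(\eta,\langle(i(j),n^i_j,l^i_j):j<m_i\rangle,B_i)$ with $\eta<\omega_1$, $m_i<\omega$, names $i(j)$ of smaller rank (the *components* of $i$), $n^i_j,l^i_j\in\omega$, and a pruned tree $B_i$ such that for all $s\in B_i$, $j<m_i$:
$$\xi^i_j(s):=h_{n^i_j}(s)\quad\text{and}\quad\varsigma^i_j(s):=h_{l^i_j}(h_{n^i_j}(s))\ \text{ are defined, and }\ \varsigma^i_j(s)\in B_{i(j)}.$$
Names with $m_i=0$ have rank $0$.

We call $\xi^i_j$ the *point map* and $\varsigma^i_j$ the *value map*: the law will be that $f_{i(j)}$ takes the value $\varsigma^i_j(s)$ at the point $\xi^i_j(s)$ whenever $s$ is a value of $f_i$.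

**Definition (positions).** The finite tree $S_i\subseteq\omega^{<\omega}$ of *positions* is $S_i=\{\emptyset\}\cup\{j^\frown\lambda:j<m_i,\lambda\in S_{i(j)}\}$. Put $i(\emptyset)=i$ and $i(j^\frown\lambda)=i(j)(\lambda)$. Let $\varsigma^i_\emptyset=\mathrm{id}$ and $\varsigma^i_{j^\frown\lambda}=\varsigma^{i(j)}_\lambda\circ\varsigma^i_j:B_i\to B_{i(j^\frown\lambda)}$. For $\lambda\ne\emptyset$ let $\xi^i_\lambda:B_i\to T$ be given by $\xi^i_{(j)}=\xi^i_j$ and $\xi^i_{j^\frown\lambda}=\xi^{i(j)}_\lambda\circ\varsigma^i_j$ ($\lambda\neq\emptyset$).

For example, let $k$ be a name of rank $0$, $i$ a name with the single component $k$, and $i'$ a name with the two components $i'(0)=i$, $i'(1)=k$. Then $S_k=\{\emptyset\}$, $S_i=\{\emptyset,(0)\}$ and $S_{i'}=\{\emptyset,(0),(1),(0,0)\}$. The name $k$ sits at the two positions $(1)$ and $(0,0)$ of $i'$.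

By induction on $|\mu|$ one gets, for $\mu^\frown\lambda\in S_i$,
$$S_{i(\mu)}=\{\lambda:\mu^\frown\lambda\in S_i\},\quad i(\mu)(\lambda)=i(\mu^\frown\lambda),\quad\varsigma^i_{\mu^\frown\lambda}=\varsigma^{i(\mu)}_\lambda\circ\varsigma^i_\mu,\quad\xi^i_{\mu^\frown\lambda}=\xi^{i(\mu)}_\lambda\circ\varsigma^i_\mu\ (\lambda\ne\emptyset).\tag{6.1}$$
For instance, with $\mu=j^\frown\mu'$ we have $\xi^i_{\mu^\frown\lambda}=\xi^{i(j)}_{\mu'^\frown\lambda}\circ\varsigma^i_j=\xi^{i(\mu)}_\lambda\circ\varsigma^{i(j)}_{\mu'}\circ\varsigma^i_j=\xi^{i(\mu)}_\lambda\circ\varsigma^i_\mu$; the other cases are the same. By (H1) and (H2) all these maps are level preserving, strictly increasing on levels, and commute with restrictions.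

**Definition (conditions).** A *condition* is $p=(\alpha_p,J_p,\langle f^p_i:i\in J_p\rangle)$ where $\alpha=\alpha_p<\omega_1$, $J_p$ is a countable set of names closed under components, each $f_i=f^p_i:T_\alpha\to(B_i)_\alpha$ is strictly increasing, and (c1), (c2), (c3) below hold.

* **(c1)** $f_{i(j)}(\xi^i_j(f_i(x)))=\varsigma^i_j(f_i(x))$ for $i\in J_p$, $j<m_i$, $x\in T_\alpha$.

*Nodes* of $p$ are elements of $J_p\times T_\alpha$. The node $(i,x)$ *$j$-owns* the node $(i(j),\xi^i_j(f_i(x)))$, $j<m_i$; then $l^i_j$ is the *link* of the owned node (unambiguous by (c2)). The *value* at $(i,x)$ is $f_i(x)$.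

* **(c2)** Every node is $j$-owned by $(i,x)$ for at most one triple $(i,x,j)$.
* **(c3)** There is no infinite sequence of nodes each owned by the next one.

A *top* is a node that is not owned. Let $q\le p$ iff $\alpha_q\ge\alpha_p$, $J_q\supseteq J_p$ and $f^q_i(u)|\alpha_p=f^p_i(u|\alpha_p)$ for $i\in J_p$, $u\in T_{\alpha_q}$. This is reflexive and transitive. $\mathbb P$ is the set of conditions; $(0,\emptyset,\emptyset)\in\mathbb P$.

So the value at an owned node is dictated by its owner, through (c1). By (c2) at most one law dictates it, and by (c3) the chain of dictation starts at a top. If $J_p=\{k\}$ with $k$ of rank $0$, then $p$ is just a condition of $\mathbb P_{B_k}$, and all its nodes are tops. If $i$ has the single component $k$, each $(i,x)$ owns the one node $(k,h_n(f_i(x)))$, and its link is $l$, where $(n,l)=(n^i_0,l^i_0)$.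

**Definition (clusters).** For a node $a=(i,x)$ of $p$ let $a_\emptyset=a$ and, for $\emptyset\neq\lambda\in S_i$, $a_\lambda=(i(\lambda),\xi^i_\lambda(f_i(x)))$. The *cluster* of $a$ is $cl(a)=\{a_\lambda:\lambda\in S_i\}$.

**Lemma 6.1.** (a) The value at $a_\lambda$ is $\varsigma^i_\lambda(f_i(x))$; $a_\lambda$ $j$-owns $a_{\lambda^\frown j}$; and $(a_\mu)_\lambda=a_{\mu^\frown\lambda}$, so $cl(a_\mu)=\{a_\lambda:\lambda\supseteq\mu\}$.

(b) Every node is $a_\lambda$ for exactly one pair $(a,\lambda)$ with $a$ a top. In particular, clusters of tops partition the set of nodes, and for a top $a$ the map $\lambda\mapsto a_\lambda$ is injective and $cl(a_\mu)\cap cl(a_{\mu'})=\emptyset$ iff $\mu,\mu'$ are incomparable.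

*Proof.* (a) By induction on $|\lambda|$. If the value at $a_\lambda$ is $\varsigma^i_\lambda(f_i(x))$, then by (6.1) $a_\lambda$ $j$-owns $(i(\lambda)(j),\xi^{i(\lambda)}_j(\varsigma^i_\lambda(f_i(x))))=a_{\lambda^\frown j}$, and by (c1) the value there is $\varsigma^{i(\lambda)}_j(\varsigma^i_\lambda(f_i(x)))=\varsigma^i_{\lambda^\frown j}(f_i(x))$. For the last assertion, the value at $a_\mu$ is $\varsigma^i_\mu(f_i(x))$, so $(a_\mu)_\lambda=(i(\mu)(\lambda),\xi^{i(\mu)}_\lambda(\varsigma^i_\mu(f_i(x))))=a_{\mu^\frown\lambda}$ for $\lambda\neq\emptyset$.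

(b) Existence: starting from a node $b$ and passing repeatedly to owners, we reach a top $a$ by (c3). Reading the indices downward from $a$ gives $\lambda$ with $b=a_\lambda$, by (a). Uniqueness, by induction on $|\lambda|$: let $a_\lambda=a'_{\lambda'}$ with tops $a,a'$. If one of $\lambda,\lambda'$ is $\emptyset$, the node is a top, hence not owned, so both are $\emptyset$ and $a=a'$. Otherwise, by (c2), the last entries of $\lambda,\lambda'$ agree and so do the owners; use the induction hypothesis. The remaining assertions follow from uniqueness and (a). $\square$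

So a condition is a disjoint union of finite clusters, each governed by its top. To extend a condition to a higher level we can treat one cluster at a time. That is the content of the next section.

## 7. Filling one cluster on a higher level

**What has to be done, and the danger.** Let a node at position $\lambda$ of a cluster have point $x_\lambda$ and value $s_\lambda$ on level $\alpha$. On level $\beta$ we must map all $u$ over $x_\lambda$ to elements over $s_\lambda$, by a strictly increasing $f_\lambda$. For $\lambda=\mu^\frown j$, the law (c1) prescribes $f_\lambda$ on the points $\xi_j(v)$, $v\in\mathrm{rng}f_\mu$. This partial map is increasing, but it might not extend. For instance, if the orders were $O_\lambda=\mathbb Q\cup\{o\}$ with $o$ in the cut of $\sqrt2$, the possible values for $f_\lambda$ were $\mathbb Q$, the point and value maps were the identity on $\mathbb Q$, and $\mathrm{rng}f_\mu=\mathbb Q$, then there would be no value left for $o$. So the range of $f_\mu$ has to be thin at each cut which any later point will ask about. Lemmas 4.3 and 4.4 make it thin.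

**Data.** A name $i$, $\alpha<\beta<\omega_1$, $s\in(B_i)_\alpha$, $S=S_i$. For $\lambda\in S$ let
$$s_\lambda=\varsigma^i_\lambda(s),\qquad V_\lambda=\{v\in(B_{i(\lambda)})_\beta:v|\alpha=s_\lambda\},$$
and for $\lambda\neq\emptyset$ let $x_\lambda=\xi^i_\lambda(s)$ and $O_\lambda=\{u\in T_\beta:u|\alpha=x_\lambda\}$. Let $O_\emptyset$ be any countable linear order. For $\lambda^\frown j\in S$ we have strictly increasing maps $\xi_j:V_\lambda\to O_{\lambda^\frown j}$ and $\varsigma_j:V_\lambda\to V_{\lambda^\frown j}$, the restrictions of $\xi^{i(\lambda)}_j$ and $\varsigma^{i(\lambda)}_j$; and $\varsigma_j=H_{\lambda^\frown j}\circ\xi_j$, where now $H_{\lambda^\frown j}:=h_l$ with $l=l^{i(\lambda)}_j$ (a map on $T$, indexed by a position). For $\lambda\subsetneq\lambda'$ let $\xi_{\lambda,\lambda'}:V_\lambda\to O_{\lambda'}$ be the restriction of $\xi^{i(\lambda)}_\rho$, where $\lambda'=\lambda^\frown\rho$. By (6.1), $\xi_{\lambda,\lambda^\frown j}=\xi_j$ and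
$$\xi_{\lambda,\lambda'}=\xi_{\lambda^\frown j,\lambda'}\circ\varsigma_j\quad\text{if }\lambda^\frown j\subsetneq\lambda'.\tag{7.1}$$

Further data express finitely many wishes. There is a finite set $Q\subseteq S$ of pairwise incomparable positions, and for $\mu\in Q$ elements $o_\mu\in O_\mu$, $v_\mu\in V_\mu$, with $H_\mu(o_\mu)=v_\mu$ if $\mu\neq\emptyset$. (We want $f_\mu(o_\mu)=v_\mu$, and $o_\mu$ should become unowned.) There is a level $\beta_1\in[\alpha,\beta]$. Possibly there is a pair $(\lambda_0,o_0)$ with $\emptyset\ne\lambda_0\in S$, $o_0\in O_{\lambda_0}$. (The point $o_0$ should become unowned.)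

Let the *avoiding set* $V^a_\lambda$ be the set of $v\in V_\lambda$ with $\xi_{\lambda,\mu}(v)|\beta_1\ne o_\mu|\beta_1$ for all $\mu\in Q$ with $\lambda\subsetneq\mu$, and $\xi_{\lambda,\lambda_0}(v)\neq o_0$ if $\lambda\subsetneq\lambda_0$. By (7.1), $\varsigma_j[V^a_\lambda]\subseteq V^a_{\lambda^\frown j}$.

**Lemma 7.1 (cluster lemma).** Assume

(i) if $\emptyset\notin Q$, then $V^a_\emptyset$ is rich;

(ii) for $\mu\in Q$: $v_\mu\in V^a_\mu$, and the set $\{v\in V^a_\mu:v|\beta_1=v_\mu|\beta_1,\ v<v_\mu\}$ and the same set with $v>v_\mu$ are rich.

Then there are strictly increasing $f_\lambda:O_\lambda\to V^a_\lambda$ ($\lambda\in S$) with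

1. $f_{\lambda^\frown j}(\xi_j(v))=\varsigma_j(v)$ for all $v\in\mathrm{rng}f_\lambda$, $\lambda^\frown j\in S$;
2. $f_\mu(o_\mu)=v_\mu$ for $\mu\in Q$, and $o_\mu\notin\xi_j[\mathrm{rng}f_{\mu^-}]$ if $\mu=\mu^{-\frown}j$;
3. $o_0\notin\xi_j[\mathrm{rng}f_{\lambda_0^-}]$, where $\lambda_0=\lambda_0^{-\frown}j$ (if the pair $(\lambda_0,o_0)$ is given).

*Proof.* **Step 1: the inductive invariant.** We isolate what keeps the recursion going. For $D\subseteq V^a_\lambda$, $\lambda'\supsetneq\lambda$ and $o\in O_{\lambda'}$ let
$$D^-(o)=\{d\in D:\xi_{\lambda,\lambda'}(d)<o\},\qquad D^+(o)=\{d\in D:\xi_{\lambda,\lambda'}(d)>o\}.$$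
Call $D$ *good at $\lambda$* if for all $\lambda'\supsetneq\lambda$ in $S$ and $o\in O_{\lambda'}\setminus\xi_{\lambda,\lambda'}[D]$ the set $\{v\in V^a_\lambda:D^-(o)<v<D^+(o)\}$ is rich. We define $f_\lambda$ by recursion on $|\lambda|$ such that $D_\lambda:=\mathrm{rng}f_\lambda\subseteq V^a_\lambda$ is good at $\lambda$. The second part of 2, and 3, then hold by definition of $V^a_{\mu^-}$ and $V^a_{\lambda_0^-}$.

**Step 2: nice maps.** This is the tool for keeping ranges thin. For a $\mathbb Q$-chain $\{v^q\}\subseteq V^a_\lambda$ let $S_0$ be the countable set of those $z(o)$ that are real numbers (as in Lemma 4.4, for $\xi=\xi_{\lambda,\lambda'}$), $o\in O_{\lambda'}$, $\lambda'\supsetneq\lambda$. *Mapping a countable order $O$ nicely into the chain* means choosing a strictly increasing map of $O$ into $\{v^q:q\in D\}$, with $D$ from Lemma 4.3 for $S_0$. The set of indices used is bounded and has no accumulation point in $S_0$. So if $o\in O_{\lambda'}$ is not the image of a used element, Lemma 4.4 gives an open interval of indices, hence a rich part of the chain, which lies strictly between the used elements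 sent below $o$ and those sent above $o$.

**Step 3: $\lambda=\emptyset$.** If $\emptyset\notin Q$, map $O_\emptyset$ nicely into a $\mathbb Q$-chain in $V^a_\emptyset$, which exists by (i). Goodness is Step 2. If $\emptyset\in Q$, take $\mathbb Q$-chains in $V^a_\emptyset$ below and above $v_\emptyset$ from (ii), map $\{o<o_\emptyset\}$ and $\{o>o_\emptyset\}$ nicely into them, and send $o_\emptyset\mapsto v_\emptyset$. Goodness: let $o\in O_{\lambda'}\setminus\xi_{\emptyset,\lambda'}[D_\emptyset]$; in particular $o\ne\xi_{\emptyset,\lambda'}(v_\emptyset)$. If $o>\xi_{\emptyset,\lambda'}(v_\emptyset)$, then $D^+_\emptyset(o)$ is contained in the upper chain, and Step 2 for the upper chain gives a rich set, all of it above $v_\emptyset$ and the lower chain. If $o<\xi_{\emptyset,\lambda'}(v_\emptyset)$, use the lower chain.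

**Step 4: $\lambda=\lambda^{-\frown}j$, the prescribed part.** We check that the requirements on $f_\lambda$ do not conflict. Let $D=D_{\lambda^-}$. We must put $f_\lambda(\xi_j(d))=\varsigma_j(d)\in V^a_\lambda$ for $d\in D$, and $f_\lambda(o_\lambda)=v_\lambda$ if $\lambda\in Q$. In the latter case $\xi_j(d)|\beta_1\neq o_\lambda|\beta_1$ for $d\in D$, as $d\in V^a_{\lambda^-}$. Both requirements are restrictions of $H_\lambda$, so together they are strictly increasing. Moreover
$$\varsigma_j(d)|\beta_1\ne v_\lambda|\beta_1\quad(d\in D),\tag{7.2}$$
since by (H2) these are the images of $\xi_j(d)|\beta_1$ and $o_\lambda|\beta_1$ under $H_\lambda$, which is injective on level $\beta_1$.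

**Step 5: the remaining points.** These are sorted by the cuts of $D$ they determine. Any $o\in O_\lambda\setminus\xi_j[D]$ determines a cut $\Gamma(o)=(D^-(o),D^+(o))$ of $D$. For each cut $\Gamma=(D^-,D^+)$ let $O_\Gamma=\{o\in O_\lambda\setminus\xi_j[D]:\Gamma(o)=\Gamma\}$; say that $\Gamma$ *occurs* if $O_\Gamma\neq\emptyset$. For each $\Gamma$ that occurs we do the following.

(α) *It is not the case that $\lambda\in Q$ and $\Gamma=\Gamma(o_\lambda)$.* By goodness of $D$ at $\lambda^-$ (for $\lambda'=\lambda$ and some $o\in O_\Gamma$) there is a $\mathbb Q$-chain in $V^a_{\lambda^-}$ strictly between $D^-$ and $D^+$. Its $\varsigma_j$-image is a $\mathbb Q$-chain in $V^a_\lambda$ strictly between $\varsigma_j[D^-]$ and $\varsigma_j[D^+]$. Map $O_\Gamma$ nicely into it.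

(β) *$\lambda\in Q$ and $\Gamma=\Gamma(o_\lambda)$.* The set $N=\{v\in V_\lambda:v|\beta_1=v_\lambda|\beta_1\}$ is convex in $V_\lambda$ by (T2) and misses $\varsigma_j[D]$ by (7.2). It contains $v_\lambda=H_\lambda(o_\lambda)$, which lies strictly between $\varsigma_j[D^-]$ and $\varsigma_j[D^+]$ because $H_\lambda$ is increasing. So all of $N$ lies strictly between these sets: an element of $\varsigma_j[D]$ on the wrong side of an element of $N$ would lie between two elements of $N$, hence in $N$. Map the parts of $O_\Gamma$ below and above $o_\lambda$ nicely into $\mathbb Q$-chains in $N\cap V^a_\lambda$ below and above $v_\lambda$, given by (ii), and send $o_\lambda\mapsto v_\lambda$.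

**Step 6: $f_\lambda$ is strictly increasing.** Inside one $O_\Gamma$, and on $\xi_j[D]$, this is clear. For $o\in O_\Gamma$, $d\in D$: $o<\xi_j(d)$ means $d\in D^+(o)$, which gives $f_\lambda(o)<\varsigma_j(d)$; similarly for $>$. If $o<o'$ have different cuts, there is $d\in D^-(o')\setminus D^-(o)\subseteq D^+(o)$, so $f_\lambda(o)<\varsigma_j(d)<f_\lambda(o')$.

**Step 7: $D_\lambda$ is good at $\lambda$.** We show that only one of the pieces of $D_\lambda$ matters for a given $o$. Let $\lambda'\supsetneq\lambda$ and $o\in O_{\lambda'}\setminus\xi_{\lambda,\lambda'}[D_\lambda]$. As $\xi_{\lambda^-,\lambda'}=\xi_{\lambda,\lambda'}\circ\varsigma_j$ and $\varsigma_j[D]\subseteq D_\lambda$, we have $o\notin\xi_{\lambda^-,\lambda'}[D]$, and $o$ determines a cut $\Gamma=(D^-,D^+)$ of $D$, with $\varsigma_j[D^-]\subseteq D^-_\lambda(o)$ and $\varsigma_j[D^+]\subseteq D^+_\lambda(o)$.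

Let $\Gamma'=(E^-,E^+)\ne\Gamma$ be a cut that occurs. If $E^-\subsetneq D^-$, any $d\in D^-\setminus E^-\subseteq E^+$ shows that the elements of $D_\lambda$ chosen for $\Gamma'$ lie below $\varsigma_j(d)$ with $d\in D^-$. In particular they are in $D^-_\lambda(o)$. If $D^-\subsetneq E^-$, they similarly lie above $\varsigma_j(d)$ for some $d\in D^+$ and are in $D^+_\lambda(o)$. So any element strictly between $\varsigma_j[D^-]$ and $\varsigma_j[D^+]$ is correctly placed with respect to all elements chosen for cuts other than $\Gamma$.

If $O_\Gamma=\emptyset$, goodness of $D$ at $\lambda^-$ for $(\lambda',o)$ gives a $\mathbb Q$-chain in $V^a_{\lambda^-}$ strictly between $D^-$ and $D^+$, whose $\varsigma_j$-image is as required. If $O_\Gamma\ne\emptyset$, the chains used for $\Gamma$ lie strictly between $\varsigma_j[D^-]$ and $\varsigma_j[D^+]$, and we apply Step 2 to the chain used for $\Gamma$. In case (β) we take the upper chain if $o>\xi_{\lambda,\lambda'}(v_\lambda)$ and the lower one if $o<\xi_{\lambda,\lambda'}(v_\lambda)$; equality is impossible since $v_\lambda\in D_\lambda$. $\square$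

## 8. Keeping finitely many requests, and adding a name

From now on $M\prec H(\theta)$ is countable and contains $\mathbb P$ and the objects fixed so far, $\theta$ is sufficiently large and regular, and $\delta=M\cap\omega_1$. If $\gamma<\delta$, then $T_\gamma\subseteq M$. If $p\in\mathbb P\cap M$, then $\alpha_p<\delta$, and $J_p\subseteq M$ since $J_p$ is countable.

**Definition (requests).** A *request* is a triple $(i,x,l)$ with $i$ a name, $x\in T_\delta$, $l\in\omega$, $h_l(x)$ defined and in $B_i$. It is the promise $f_i(x)=h_l(x)$ of Section 5. Let $A=\langle(i_k,x_k,l_k):k<m\rangle$ be a finite list of requests, $s_k=h_{l_k}(x_k)$. $A$ is *realized* in $p$ ($\alpha_p<\delta$, all $i_k\in J_p$) if, with $a_k=(i_k,x_k|\alpha_p)$: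

* **(r1)** the clusters $cl(a_k)$ are pairwise disjoint;
* **(r2)** $f^p_{i_k}(x_k|\alpha_p)=s_k|\alpha_p$;
* **(r3)** if $a_k$ is owned in $p$, its link is $l_k$.

$A$ is *free* in $p$ if it is realized and all $a_k$ are tops. A pair $(i,x)$, $x\in T_\delta$, is *covered* by $A$ if $(i,x)=(i_k,x_k)$ for some $k$, or $(i,x)=(i_k(\lambda),\xi^{i_k}_\lambda(s_k))$ for some $k$ and $\emptyset\neq\lambda\in S_{i_k}$.

Covered pairs are those whose limit value is already determined, directly or through the laws. Free lists are what we want to carry along; realized lists are what comes out of the dichotomy in Section 9. Part (1) of the next lemma turns the latter into the former, and part (2) adds a request.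

**Lemma 8.1.** Let $p\in\mathbb P\cap M$, $A$ realized in $p$, $\gamma<\delta$.

(1) There is $q\le p$, $q\in M$, $\gamma\le\alpha_q<\delta$, $J_q=J_p$, such that $A$ is free in $q$.

(2) If $i\in J_p$, $x\in T_\delta$ and $(i,x)$ is not covered by $A$, then $q$ as in (1) and $l$ can be found such that $A^\frown(i,x,l)$ is free in $q$.

*Proof.* Let $\alpha=\alpha_p$.

**Step 1: setting up Lemma 7.1 for each top.** By Lemma 6.1 each node of $p$ is at a unique position of the cluster of a unique top. For $\beta\in(\alpha,\delta)$ and a top $a=(i',x')$ we shall apply Lemma 7.1 to $i'$, $s=f^p_{i'}(x')$, $O_\emptyset=\{u\in T_\beta:u|\alpha=x'\}$. Then for $\lambda\ne\emptyset$, $a_\lambda=(i'(\lambda),x_\lambda)$, and for all $\lambda$, $s_\lambda$ is the value at $a_\lambda$. Let $Q$ be the set of positions $\mu$ of those $a_k$ that lie in $cl(a)$; they are pairwise incomparable by (r1) and Lemma 6.1. Put $o_\mu=x_k|\beta$ and $v_\mu=s_k|\beta$. Then $o_\mu\in O_\mu$, and by (r2) $v_\mu\in V_\mu$. If $\mu\ne\emptyset$, then $a_k$ is owned and by (r3) $H_\mu=h_{l_k}$, so $H_\mu(o_\mu)=h_{l_k}(x_k|\beta)=v_\mu$ by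 (H2). In case (2), if $(i,x|\alpha)$ is at position $\lambda_0\neq\emptyset$ of $cl(a)$, we also use $(\lambda_0,o_0)$ with $o_0=x|\beta$.

**Step 2: choice of levels.** We make all richness hypotheses true at once. Only finitely many clusters have $Q\neq\emptyset$. By Lemma 4.1 and elementarity choose $\beta_1\in(\alpha,\delta)$ such that for each of them $\{w\in(B_{i'})_{\beta_1}:w|\alpha=s\}$ is rich. Choose $\beta\in(\beta_1,\delta)$, $\beta\ge\gamma$, so large that the following hold.

* For all tops of $p$, $\{v\in(B_{i'})_\beta:v|\alpha=s\}$ is rich. (The map assigning to each of the countably many tops the least threshold of Lemma 4.1 is in $M$, so the supremum of its values is in $M$, hence $<\delta$.)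
* The conclusion of Lemma 4.2 holds at $\beta$ for all $B_{i_k},s_k,\beta_1$.
* In case (2), $x|\beta\neq y|\beta$ whenever $(i,y)$ is covered by $A$. (There are finitely many such $y$, all different from $x$; use (T3).)

**Step 3: hypothesis (i).** Let $\emptyset\notin Q$. If $Q=\emptyset$, then $V^a_\emptyset$ arises from a rich set by deleting at most one point, as $\xi_{\emptyset,\lambda_0}$ is injective. If $Q\ne\emptyset$, take a $\mathbb Q$-chain over $s$ in $(B_{i'})_{\beta_1}$ and delete the at most $|Q|$ elements $w$ with $\xi^{i'}_\mu(w)=o_\mu|\beta_1$ for some $\mu\in Q$. Extend each of the others to level $\beta$ in $B_{i'}$; by (T2) the order is preserved, and since the maps commute with restrictions these extensions $v$ satisfy $\xi_{\emptyset,\mu}(v)|\beta_1\ne o_\mu|\beta_1$. Delete at most one more point because of $o_0$. A rich subset of $V^a_\emptyset$ remains.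

**Step 4: hypothesis (ii).** Let $\mu\in Q$ be the position of $a_k$. No element of $Q$ properly extends $\mu$, so only $o_0$ matters. If $\lambda_0=\mu^\frown\lambda$, $\lambda\neq\emptyset$, then $i_k(\lambda)=i'(\lambda_0)=i$, so $(i,\xi^{i_k}_\lambda(s_k))$ is covered by $A$, and by choice of $\beta$, $\xi_{\mu,\lambda_0}(v_\mu)=\xi^{i_k}_\lambda(s_k)|\beta\neq x|\beta=o_0$. So $v_\mu\in V^a_\mu$. The required sets are those of Lemma 4.2 for $B_{i_k},s_k,\beta_1$ at $\beta$, with at most one point deleted; their elements extend $s_k|\beta_1$, hence $s_k|\alpha=s_\mu$, and so are in $V_\mu$.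

**Step 5: definition of $q$, and $q\in\mathbb P$, $q\le p$.** Let $\alpha_q=\beta$, $J_q=J_p$, and $f^q_{i''}(u)=f_\lambda(u)$, where $(i'',u|\alpha)$ is at position $\lambda$ of the cluster of its top and $f_\lambda$ comes from Lemma 7.1 for that top. Values lie in the corresponding $V_\lambda$, so $f^q_{i''}(u)\in(B_{i''})_\beta$ extends $f^p_{i''}(u|\alpha)$. $f^q_{i''}$ is strictly increasing: for $u<u'$ with $u|\alpha=u'|\alpha$ by Lemma 7.1, and with $u|\alpha<u'|\alpha$ by (T2).

(c1): if $(i'',u)$ lies over position $\lambda$ of $cl(a)$ and $v=f_\lambda(u)$, then $\xi_j(v)\in O_{\lambda^\frown j}$, so $(i''(j),\xi_j(v))$ lies over position $\lambda^\frown j$ of $cl(a)$, and clause 1 of Lemma 7.1 is (c1). Next,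
$$\text{if }(i'',u)\text{ is }j\text{-owned in }q\text{ by }(i^\ast,u^\ast),\text{ then }(i'',u|\alpha)\text{ is }j\text{-owned in }p\text{ by }(i^\ast,u^\ast|\alpha),\tag{8.1}$$
because the maps commute with restrictions. (c2): by (8.1) and (c2) for $p$, $i^\ast$ and $j$ are determined by $(i'',u)$; then $u^\ast$ is determined by injectivity of $\xi^{i^\ast}_j\circ f^q_{i^\ast}$. (c3): by (8.1), an infinite sequence violating (c3) for $q$ would restrict to one for $p$. So $q\in\mathbb P$ and $q\le p$.

**Step 6: $A$ is free in $q$.** (r2) is clause 2. If $a_k$ is a top of $p$, then $(i_k,x_k|\beta)$ is a top of $q$ by (8.1). Otherwise $a_k=a_\mu$ for a top $a$ of $p$, with $\mu=\mu^{-\frown}j$, and by (8.1) and (c2) an owner of $(i_k,x_k|\beta)$ in $q$ would lie over $a_{\mu^-}$ and $j$-own it, so $o_\mu\in\xi_j[\mathrm{rng}f_{\mu^-}]$, contradicting clause 2. The tops $(i_k,x_k|\beta)$ are distinct since the $a_k$ are, so their clusters are disjoint by Lemma 6.1. In case (2), $(i,x|\beta)$ is a top of $q$, by the same argument with clause 3, or by (8.1) if its position is $\emptyset$.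

**Step 7: moving $q$ into $M$, and the new request.** The existence of $q\le p$ with $\alpha_q=\beta$, $J_q=J_p$, in which the nodes $(i_k,x_k|\beta)$ are distinct tops with values $s_k|\beta$ (and $(i,x|\beta)$ is a top) is a statement about the parameters $p,\beta,i_k,x_k|\beta,s_k|\beta,i,x|\beta\in M$. So we may take $q\in M$. In case (2) choose $s\in(B_i)_\delta$ extending $f^q_i(x|\beta)$ and, by (H3), $l$ with $h_l(x)=s$. By the choice of $\beta$, the top $(i,x|\beta)$ is different from all $(i_k,x_k|\beta)$, so $A^\frown(i,x,l)$ is free in $q$. $\square$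

Taking $A=\emptyset$ we see that $\{q:\alpha_q\ge\gamma\}$ is dense for each $\gamma<\omega_1$: given $p$ and $\gamma$, choose $M\ni p,\gamma$.

The second way of extending a condition adds a new function.

**Lemma 8.2.** Let $p\in\mathbb P$, $\alpha=\alpha_p$, let $i\notin J_p$ be a name with triples $\langle(i_k,n_k,l_k):k<m\rangle$, $i_k\in J_p$, and let $u_0\in(B_i)_\alpha$ be such that, with $y_k=h_{n_k}(u_0)$, the nodes $(i_k,y_k)$ are distinct tops of $p$ and $f^p_{i_k}(y_k)=h_{l_k}(y_k)$. Then there is $q\le p$ with $J_q=J_p\cup\{i\}$.

*Proof.* **Step 1: one new cluster swallows the old tops $(i_k,y_k)$.** All values of the new function will extend $u_0$. Choose $\beta\in(\alpha,\omega_1)$ such that $\{v\in(B_i)_\beta:v|\alpha=u_0\}$ and, for all tops $(i',x')$ of $p$, the sets $\{v\in(B_{i'})_\beta:v|\alpha=f^p_{i'}(x')\}$ are rich (Lemma 4.1). Apply Lemma 7.1 with $Q=\emptyset$, $\beta_1=\alpha$ and no $(\lambda_0,o_0)$: to $i$, $s=u_0$, $O_\emptyset=T_\beta$, and to the tops of $p$ other than the $(i_k,y_k)$ as in Lemma 8.1.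

In the first application, for $\lambda\in S_{i_k}$ we have $i(k^\frown\lambda)=i_k(\lambda)$ and $x_{(k)}=y_k$. Since $\varsigma^i_k(u_0)=h_{l_k}(y_k)=f^p_{i_k}(y_k)$, also $s_{k^\frown\lambda}=\varsigma^{i_k}_\lambda(f^p_{i_k}(y_k))$, and $x_{k^\frown\lambda}=\xi^{i_k}_\lambda(f^p_{i_k}(y_k))$ for $\lambda\neq\emptyset$. So position $k^\frown\lambda$ corresponds to the node of $p$ at position $\lambda$ of $cl((i_k,y_k))$, with the right set $O_{k^\frown\lambda}$ and the right value $s_{k^\frown\lambda}$.

Put $\alpha_q=\beta$, $J_q=J_p\cup\{i\}$, $f^q_i=f_\emptyset:T_\beta\to(B_i)_\beta$. For $i''\in J_p$, $u\in T_\beta$ let $f^q_{i''}(u)=f_\lambda(u)$ if $(i'',u|\alpha)$ is at position $\lambda$ of the cluster of a top other than the $(i_k,y_k)$, with $f_\lambda$ from the application to that top, and $f^q_{i''}(u)=f_{k^\frown\lambda}(u)$ from the first application if it is at position $\lambda$ of $cl((i_k,y_k))$.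

**Step 2: values and (c1).** As in Lemma 8.1, $f^q_{i''}(u)\in(B_{i''})_\beta$ extends $f^p_{i''}(u|\alpha)$, all $f^q$'s are strictly increasing, and (c1) is clause 1 (for $i$ it is clause 1 at $\lambda=\emptyset$). Every value of $f^q_i$ extends $u_0$.

**Step 3: (c2) and (c3).** Nodes $(i,u)$ are not owned, since $i$ is not a component of a name in $J_p\cup\{i\}$: $J_p$ is closed under components and $i\notin J_p$, and components of $i$ have smaller rank. Consider a node $(i'',u)$, $i''\in J_p$. If it is $k$-owned by $(i,u^\ast)$, then $i''=i_k$ and $u|\alpha=h_{n_k}(f^q_i(u^\ast))|\alpha=h_{n_k}(u_0)=y_k$. If it is $j$-owned by $(i^\ast,u^\ast)$ with $i^\ast\in J_p$, then $(i'',u|\alpha)$ is $j$-owned in $p$ by $(i^\ast,u^\ast|\alpha)$, so it is not a top of $p$. These cases exclude each other. In the first, $k$ is determined since the $(i_k,y_k)$ are distinct, and $u^\ast$ is determined by injectivity of $\xi^i_k\circ f^q_i$. In the second, $i^\ast,j$ are determined by (c2) for $p$, and $u^\ast$ by injectivity. For (c3): an infinite sequence of nodes each owned by the next contains no node $(i,u)$, since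 such nodes are not owned; so it restricts to such a sequence for $p$, a contradiction. Hence $q\in\mathbb P$ and $q\le p$. $\square$

## 9. Keep the requests, or add a function that forbids it

Here the argument of Section 5 is carried out. In place of a dense set we use a set $\Psi$ of pairs (condition, node), so that one lemma serves both for dense sets and for names of subtrees.

**Lemma 9.1.** Let $p\in\mathbb P\cap M$, $A$ free in $p$, $s\in T_\delta$. Let $\Psi\in M$ be a set of pairs $(q,u)\in\mathbb P\times T$ with $\alpha_q\le ht(u)$ such that $(q,u)\in\Psi$ implies $(q,u')\in\Psi$ for all $u'$ extending $u$. Then one of the following holds.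

(a) There are $q\le p$, $q\in M$, $\gamma<\delta$ with $(q,s|\gamma)\in\Psi$ and $A$ realized in $q$.

(b) There are $p'\le p$ and $i\in J_{p'}$ such that $(q,f^q_i(x))\notin\Psi$ for all $q\le p'$ and $x\in T_{\alpha_q}$.

*Proof.* **Step 1: the bad set $Z$.** We code the list $A$ by the single node $s$ and collect the approximations for which (a) fails. Let $A=\langle(i_k,x_k,l_k):k<m\rangle$, $\alpha=\alpha_p$, $s_k=h_{l_k}(x_k)$. By (H3) pick $n_k$ with $h_{n_k}(s)=x_k$. Let $u\in T$ be such that all $h_{l_k}(h_{n_k}(u))$ are defined and in $B_{i_k}$. Say that *$q$ supports $u$* (where $\alpha_q\le ht(u)$, $i_k\in J_q$) if, with $y_k=h_{n_k}(u)|\alpha_q=h_{n_k}(u|\alpha_q)$: the clusters in $q$ of the nodes $(i_k,y_k)$ are pairwise disjoint, $f^q_{i_k}(y_k)=h_{l_k}(y_k)$, and if $(i_k,y_k)$ is owned in $q$, then its link is $l_k$. This depends only on $q$ and $u|\alpha_q$.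

Let $Z$ be the set of $u\in T$ with $ht(u)\ge\alpha$, $u|\alpha=s|\alpha$, $h_{l_k}(h_{n_k}(u))$ defined and in $B_{i_k}$ for all $k$, such that there is **no** $q\le p$ with $\alpha_q\le ht(u)$, $q$ supporting $u$ and $(q,u)\in\Psi$. The parameters $p,s|\alpha,i_k,n_k,l_k,\Psi$ are in $M$, so $Z\in M$. $Z$ is closed under restriction to levels $\ge\alpha$: the positive requirements are inherited by (H2), and a witness $q$ against $u|\gamma'$ is one against $u$, by the closure property of $\Psi$.

**Step 2: if some $s|\gamma$, $\gamma\in[\alpha,\delta)$, is not in $Z$, then (a) holds.** Since $h_{l_k}(h_{n_k}(s))=s_k\in B_{i_k}$, $s|\gamma$ satisfies the positive requirements. So there is a witness $q\le p$, and by elementarity one in $M$. Here $y_k=x_k|\alpha_q$ and $h_{l_k}(y_k)=s_k|\alpha_q$, so "$q$ supports $s|\gamma$" says exactly that $A$ is realized in $q$.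

**Step 3: otherwise $Z$ contains a pruned tree.** Assume $s|\gamma\in Z$ for all $\gamma\in[\alpha,\delta)$. Let $Z'$ be the set of $u\in Z$ having extensions in $Z$ at all higher levels. For $\gamma\in[\alpha,\delta)$, $s|\gamma$ has extensions in $Z$ at all levels in $[\gamma,\delta)$, so by elementarity at all higher levels; hence $s|\gamma\in Z'$. If $u\in Z'$ and $\beta'>ht(u)$, then, as $T_{\beta'}$ is countable and $Z$ is closed under restriction, some $u'\in Z\cap T_{\beta'}$ extending $u$ has extensions in $Z$ at uncountably many, hence all, higher levels. So $u$ has extensions in $Z'$ at all higher levels. Clearly $Z'$ is closed under restriction to levels $\ge\alpha$, and all its elements extend $s|\alpha\in Z'$. So $B=Z'\cup\{s|\gamma:\gamma<\alpha\}$ is a pruned tree.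

**Step 4: add the function.** By (H2), $i=(\eta,\langle(i_k,n_k,l_k):k<m\rangle,B)$ is a name for each $\eta<\omega_1$; choose $\eta$ with $i\notin J_p$. Lemma 8.2 applies with $u_0=s|\alpha$: $y_k=h_{n_k}(s|\alpha)=x_k|\alpha$, and, $A$ being free in $p$, the $(i_k,x_k|\alpha)$ are distinct tops with value $s_k|\alpha=h_{l_k}(y_k)$. We get $p'\le p$ with $i\in J_{p'}$.

**Step 5: the law makes every later condition support a node of $Z$.** Let $q\le p'$, $x\in T_{\alpha_q}$, $u=f^q_i(x)\in B$. Since $ht(u)=\alpha_q\ge\alpha$, $u\in Z$. The node $(i_k,h_{n_k}(u))$ of $q$ is $k$-owned by $(i,x)$ with link $l_k$, and $f^q_{i_k}$ has the value $h_{l_k}(h_{n_k}(u))$ there by (c1). If $(i,x)$ is at position $\mu$ of the cluster of its top, these nodes are at the pairwise incomparable positions $\mu^\frown k$, so their clusters are disjoint by Lemma 6.1. So $q$ supports $u$ and $q\le p$, and $u\in Z$ yields $(q,u)\notin\Psi$. Thus (b) holds. $\square$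

**Corollary 9.2.** If $A$ is free in $p\in M\cap\mathbb P$ and $D\in M$ is dense open, there is $q\le p$, $q\in D\cap M$, with $A$ free in $q$.

*Proof.* Use $\Psi=\{(q,u):q\in D,\alpha_q\le ht(u)\}$ and any $s\in T_\delta$. Alternative (b) fails: take $q\le p'$ in $D$ and any $x\in T_{\alpha_q}$. So (a) holds, giving $q\in D\cap M$ in which $A$ is realized; then apply Lemma 8.1(1), using that $D$ is open. $\square$

**Corollary 9.3.** Let $\dot Y\in M$ be a name for a subset of $T$, $A$ free in $p\in M\cap\mathbb P$, $t\in T_\delta$. Then

(a) there are $q\le p$, $q\in M$, $\zeta<\delta$ with $A$ free in $q$ and $q\Vdash t|\zeta\notin\dot Y$; or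

(b) there are $p'\le p$, $i\in J_{p'}$ with $p'\Vdash$ "$f^r_i(x)\in\dot Y$ for all $r\in\dot G$ with $i\in J_r$ and all $x\in T_{\alpha_r}$".

*Proof.* Apply Lemma 9.1 with $s=t$ and $\Psi=\{(q,u):\alpha_q\le ht(u),\ \exists\zeta\le ht(u)\ q\Vdash u|\zeta\notin\dot Y\}$, which has the required closure. In case (a) use Lemma 8.1(1). In case (b), suppose the conclusion fails for the $p',i$ of Lemma 9.1. Then there are $q\le p'$, $r$ with $i\in J_r$, and $x\in T_{\alpha_r}$ with $q\Vdash r\in\dot G$ and $q\Vdash f^r_i(x)\notin\dot Y$; extending $q$ we may assume $q\le r$. Take $w\in T_{\alpha_q}$ extending $x$. Then $f^q_i(w)|\alpha_r=f^r_i(x)$, so $(q,f^q_i(w))\in\Psi$, a contradiction. $\square$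

## 10. Lower bounds on level $M\cap\omega_1$

We now prove the first part of Theorem A. Let $p\in\mathbb P\cap M$.

**Step 1: the sequence.** Let $(D_n)$ enumerate the dense open sets in $M$. Starting with $p_0=p$, $A_0=\emptyset$, construct $p_{n+1}\le p_n$ in $M$ and finite lists $A_{n+1}$ end-extending $A_n$, with $A_n$ free in $p_n$, such that by Corollary 9.2 all $D_n$ are met, and by Lemma 8.1(2) and bookkeeping every $(i,x)$ with $i\in J:=\bigcup_nJ_{p_n}$, $x\in T_\delta$, is covered by some $A_n$. (There are countably many such pairs, and nothing is done for a pair already covered.) Let $\alpha_n=\alpha_{p_n}$; then $\alpha_n\to\delta$, as $\{r:\alpha_r\ge\gamma\}\in M$ is dense open for $\gamma<\delta$.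

**Step 2: addresses.** They say which request determines the limit value at a pair. Let $\langle(i_k,x_k,l_k)\rangle_k$ list $\bigcup_nA_n$, $s_k=h_{l_k}(x_k)$. Call $(k,\lambda)$, $\lambda\in S_{i_k}$, an *address* of $(i_k,x_k)$ if $\lambda=\emptyset$, and of $(i_k(\lambda),\xi^{i_k}_\lambda(s_k))$ otherwise. Every element of $J\times T_\delta$ has an address. If $(i,x)$ has address $(k,\lambda)$ and $n$ is so large that $i\in J_{p_n}$ and the $k$th request belongs to $A_n$, then $a=(i_k,x_k|\alpha_n)$ is a top of $p_n$ with value $s_k|\alpha_n$. Hence $(i,x|\alpha_n)=a_\lambda$, and by Lemma 6.1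
$$f^{p_n}_i(x|\alpha_n)=\varsigma^{i_k}_\lambda(s_k)|\alpha_n.\tag{10.1}$$

Addresses are unique: two addresses of one element would, for large $n$, give two positions of one node of $p_n$ in clusters of tops (tops for different $k$ being distinct), contradicting Lemma 6.1.

**Step 3: the lower bound.** Define $f_i(x)=\varsigma^{i_k}_\lambda(s_k)\in(B_i)_\delta$ if $(i,x)$ has address $(k,\lambda)$, and $q=(\delta,J,\langle f_i\rangle_{i\in J})$. Then $q$ is a condition below all $p_n$:

* $J$ is countable and closed under components.
* $f_i(x)|\alpha_n=f^{p_n}_i(x|\alpha_n)$ for large $n$ by (10.1), hence for all $n$ with $i\in J_{p_n}$, since the $p_n$ are decreasing.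
* $f_i$ is strictly increasing: if $x<y$, then by (T3) and (T2) $x|\alpha_n<y|\alpha_n$ for large $n$, so $f_i(x)|\alpha_n<f_i(y)|\alpha_n$, and $f_i(x)<f_i(y)$ by (T2).
* (c1): if $(i,x)$ has address $(k,\lambda)$, then by (6.1) the pair $(i(j),\xi^i_j(f_i(x)))=(i_k(\lambda^\frown j),\xi^{i_k}_{\lambda^\frown j}(s_k))$ has address $(k,\lambda^\frown j)$, and the value there is $\varsigma^{i_k}_{\lambda^\frown j}(s_k)=\varsigma^i_j(f_i(x))$.
* (c2), (c3): by the previous point and uniqueness of addresses, the node with address $(k,\lambda^\frown j)$ is owned exactly by the node with address $(k,\lambda)$, as its $j$th; nodes with address $(k,\emptyset)$ are not owned. Passing to owners shortens the address, so there is no infinite sequence.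

So $(p_n)$ meets every dense open set in $M$ and $q$ is a lower bound. As explained in Section 1, $\mathbb P$ is proper, adds no new $\omega$-sequences of ground model elements, in particular no reals, and preserves $\omega_1$.

## 11. Subtrees of $T$ in the extension, and the embedding of $\mathbf C$

**Lemma 11.1.** In $V[G]$, if $Y\subseteq T$ is closed under restriction and meets every level, there are $r_0\in G$, $i\in J_{r_0}$ such that $f^r_i(x)\in Y$ whenever $r\in G$, $i\in J_r$, $x\in T_{\alpha_r}$.

*Proof.* Let $p\in G$ force that $\dot Y$ is such a set. It suffices that the conditions $p'$ as in Corollary 9.3(b) (for some $i\in J_{p'}$) are dense below $p$. If not, fix $p_0\le p$ with no such $p'\le p_0$. Take $M\ni p_0,\dot Y$ and perform the construction of Section 10 from $p_0$, in addition applying Corollary 9.3 once for each of the countably many $t\in T_\delta$; alternative (a) must hold each time. The lower bound $q$ forces, for every $t\in T_\delta$, that $t|\zeta\notin\dot Y$ for some $\zeta<\delta$, hence $t\notin\dot Y$. So $q\Vdash\dot Y\cap T_\delta=\emptyset$, contradicting $q\le p$.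 $\square$

**End of the proof of Theorem A.** $\mathbf C$ is uncountable in $V[G]$. Let $X\subseteq\mathbf C\subseteq L$ be uncountable, $X\in V[G]$, and $Y=\{t\in T:t\cap X\text{ uncountable}\}$. By Proposition 3.2(a), $Y$ is closed under restriction and meets every level. Take $r_0,i$ from Lemma 11.1 and let $U=\{\alpha_r:r\in G,i\in J_r\}$.

*$U$ is unbounded.* For $\gamma<\omega_1$ the conditions $q\le r_0$ with $\alpha_q\ge\gamma$ are dense below $r_0$ and satisfy $i\in J_q$.

*The maps cohere.* Let $r,r'\in G$, $i\in J_r\cap J_{r'}$, $\alpha=\alpha_r\le\alpha'=\alpha_{r'}$, $x\in T_{\alpha'}$. Take $q\in G$ below $r$ and $r'$ and $w\in T_{\alpha_q}$ extending $x$. Then $f^q_i(w)|\alpha'=f^{r'}_i(x)$ and $f^q_i(w)|\alpha=f^r_i(x|\alpha)$, so $f^{r'}_i(x)|\alpha=f^r_i(x|\alpha)$. With $\alpha=\alpha'$ this shows that for $\alpha\in U$ the map $f_\alpha:=f^r_i:T_\alpha\to Y\cap T_\alpha$ does not depend on the choice of $r$ with $\alpha_r=\alpha$. These maps are strictly increasing, and $f_{\alpha'}(x)|\alpha=f_\alpha(x|\alpha)$ for $\alpha\le\alpha'$ in $U$, $x\in T_{\alpha'}$.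

By Proposition 3.2(b), $\mathbf C$ embeds into $X$ in $V[G]$. So $\mathbf C$ is minimal in $V[G]$, which proves Theorem A and answers the question positively. $\blacksquare$

## 12. All finite lexicographic powers at once

**Theorem B.** For every Countryman line $\mathbf C$ there is a proper forcing adding no reals such that in the extension CH holds and all uncountable suborders of all finite lexicographic powers $\mathbf C^n$ ($1\le n<\omega$) are minimal and pairwise bi-embeddable.

*Proof.* **Step 1: one Countryman line containing all powers.** Fix $c_0\in\mathbf C$ and let $\mathbf D$ be the set of $x\in\mathbf C^\omega$ with $x(k)=c_0$ for all but finitely many $k$, ordered lexicographically. Every lexicographic power $\mathbf C^n$ embeds in $\mathbf D$, by appending entries $c_0$. $\mathbf D$ is Countryman: it is uncountable, and $\mathbf D^2=\bigcup_nP_n$, where $P_n$ consists of the pairs both of whose entries are supported on the first $n$ coordinates. $P_n$ is the image under a $\le$-preserving bijection of the coordinatewise ordered $\mathbf C^{2n}$, which is a countable union of chains by Lemma 2.1.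

**Step 2: the forcing.** First force with the $\sigma$-closed collapse of $2^{\aleph_0}$ to $\aleph_1$. It is proper, adds no reals and forces CH, and $\mathbf D$ remains Countryman, because $\omega_1$ is preserved and the covering of $\mathbf D^2$ by countably many chains persists. Then apply Theorem A to $\mathbf D$. The two-step iteration is proper and adds no reals, so CH holds.

**Step 3: bi-embeddability.** If $X,X'$ are uncountable suborders of powers $\mathbf C^n,\mathbf C^{n'}$ in the extension, then, up to isomorphism, $X,X'\subseteq\mathbf D$, and $X\subseteq\mathbf D\hookrightarrow X'$ since $\mathbf D$ embeds into each of its uncountable suborders. So all these orders are pairwise bi-embeddable. Applied to $X$ and an uncountable suborder $X'$ of $X$, this shows that each of them is minimal. $\square$
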